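# Smooth Lipschitz approximation on weakly compactly generated Banach spaces

## 1. Theorem A: a Lipschitz constant that does not depend on the density

All Banach spaces are real, and $k\in\mathbb N\cup\{\infty\}$ with $k\ge 1$. The results are Theorem A below, and Theorem B and Corollary C of Section 4.

**Theorem A.** Let $(X,\|\cdot\|)$ be a WCG Banach space whose norm is $C^k$ on $X\setminus\{0\}$. Then for every Lipschitz $F:X\to\mathbb R$ and all $\varepsilon,\eta>0$ there is a $C^k$ function $g:X\to\mathbb R$ with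
$$|F-g|<\varepsilon \text{ on } X,\qquad \operatorname{Lip}(g)\le(1210+\eta)\operatorname{Lip}(F).$$
Hence, if a WCG space $(X,|\cdot|)$ has an equivalent $C^k$ norm $\|\cdot\|$ with $a\|\cdot\|\le|\cdot|\le b\|\cdot\|$, then $(X,|\cdot|)$ has property $(A^k)$ with $C_0=1211\,b/a$.

Here "$C^k$" means $k$ times continuously Fréchet differentiable, and "the norm of $Y$ is $C^k$" always means: on $Y\setminus\{0\}$. A space $X$ has property $(A^k)$ if there is a constant $C_0\ge1$, depending only on $X$, such that every Lipschitz $f:X\to\mathbb R$ can be approximated, for every $\varepsilon>0$, by a $C^k$ function $g$ with $|f-g|<\varepsilon$ everywhere and $\operatorname{Lip}(g)\le C_0\operatorname{Lip}(f)$. The question, posed in a document of the Departamento de Análisis Matemático, Facultad de Ciencias Matemáticas, Universidad Complutense de Madrid (https://core.ac.uk/download/580432107.pdf), is whether every WCG space with an equivalent $C^k$ norm has $(A^k)$. Theorem A says yes; and if Lipschitz constants are computed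 in the $C^k$ norm, any $C_0>1210$ works, for all such $X$ at once.

A Banach space is WCG (weakly compactly generated) if it contains a weakly compact set with dense linear span. Three examples:

- Separable spaces: if $(x_n)$ is dense in the unit sphere, then $\{x_n/n\}\cup\{0\}$ is norm compact and has dense span.
- Reflexive spaces, in particular Hilbert spaces of any density: the unit ball is weakly compact.
- $c_0(\Gamma)$ for any set $\Gamma$: a functional is an element of $\ell_1(\Gamma)$, so every weak neighbourhood of $0$ contains all but finitely many unit vectors $e_\gamma$, and $\{e_\gamma\}\cup\{0\}$ is weakly compact.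

**Definition (the class $\mathcal A^k(c)$).** For $c\ge1$ write $(Y,\|\cdot\|)\in\mathcal A^k(c)$ if for every Lipschitz $F:Y\to\mathbb R$ and all $\varepsilon,\eta>0$ there is a $C^k$ function $g$ on $Y$ with $|F-g|<\varepsilon$ and $\operatorname{Lip}(g)\le(c+\eta)\operatorname{Lip}(F)$.

So the first half of Theorem A reads $X\in\mathcal A^k(1210)$. For constant $F$ one takes $g=F$; otherwise one divides by $\operatorname{Lip}(F)$. So it suffices to treat $1$-Lipschitz $F$ with the bound $\operatorname{Lip}(g)\le c+\eta$.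

The second half of Theorem A follows from the first. Being WCG does not depend on the equivalent norm. From $|\cdot|\le b\|\cdot\|$ we get $\operatorname{Lip}_{\|\cdot\|}(f)\le b\operatorname{Lip}_{|\cdot|}(f)$, and from $a\|\cdot\|\le|\cdot|$ we get $\operatorname{Lip}_{|\cdot|}(g)\le a^{-1}\operatorname{Lip}_{\|\cdot\|}(g)$. Now use $\mathcal A^k(1210)$ with $\eta=1$.

**Rescaling.** The accuracy $\varepsilon$ will come for free. Suppose that for some $q,K$ every $1$-Lipschitz $f$ on $X$ admits a $C^k$ function $g$ with $|f-g|\le q$ and $\operatorname{Lip}(g)\le K$. Given $\varepsilon>0$, put $r=\varepsilon/(q+1)$ and apply this to the $1$-Lipschitz function $f(r\,\cdot)/r$. If $g_r$ is the result, then $rg_r(\cdot/r)$ is $C^k$, has Lipschitz constant at most $K$, and differs from $f$ by at most $rq<\varepsilon$. So we only need to approximate within a fixed error.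

## 2. Finite dimension, the lower bound 1, and the trouble with growing density

In a finite-dimensional space the problem is solved by convolution, for any norm. Let $\rho\ge0$ be $C^\infty$ with integral $1$ and support in $\{\|y\|\le\delta\}$, and put $F_\delta(x)=\int F(x-y)\rho(y)\,dy$. Then $F_\delta$ is $C^\infty$, $|F_\delta-F|\le\delta\operatorname{Lip}(F)$, and $\operatorname{Lip}(F_\delta)\le\operatorname{Lip}(F)$, because $F_\delta$ is an average of translates of $F$. So every finite-dimensional space is in $\mathcal A^\infty(1)$.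

One cannot do better than $1$ on any $X\ne\{0\}$. Let $f\in X^*\setminus\{0\}$ and $|f-g|<\varepsilon$. For $\|x\|=1$ and $t>0$,
$$2t\operatorname{Lip}(g)\ge g(tx)-g(-tx)\ge 2tf(x)-2\varepsilon .$$
Divide by $2t$, let $t\to\infty$, and take the supremum over $x$: $\operatorname{Lip}(g)\ge\|f\|=\operatorname{Lip}(f)$.

Convolution uses Lebesgue measure, and infinite dimension does not offer it. In a separable space one can glue along a countable, locally finite family of bumps; Section 3 does this and pays the factor $1210$. For larger spaces the sensible plan is induction on the density: cut $X$ into a transfinite chain of subspaces of smaller density and glue the approximations found on them. Here is the difficulty. If one step of the induction multiplies the constant by a fixed $K>1$, then density $\aleph_n$ carries the bound $1210K^n$, and at density $\aleph_\omega$ no bound remains. So the inductive step must reproduce the constant exactly. That is what Theorem B of Section 4 does.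

## 3. A smooth substitute for the maximum, and separable spaces

**The norm $N$.** We need a smooth function that behaves like a maximum. Let $\Xi:\mathbb R\to[0,\infty)$ be even, convex and $C^\infty$, with $\Xi=0$ on $[-\frac12,\frac12]$, $\Xi>0$ on $(\frac12,\infty)$ and $\Xi(1)=1$ (integrate a suitable bump twice and normalize). For a finitely supported family $t=(t_\gamma)$ put
$$N(t)=\inf\Big\{s>0:\sum_\gamma\Xi(t_\gamma/s)\le1\Big\}.$$
This is the Minkowski functional of a symmetric convex set. If $s\ge2\|t\|_\infty$ the sum is $0$; if the sum is at most $1$, then all $|t_\gamma|\le s$. So $N$ is a norm and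
$$\|t\|_\infty\le N(t)\le2\|t\|_\infty,\qquad |N(t)-N(t')|\le2\|t-t'\|_\infty. \tag{3.1}$$
Since $\Xi$ is nondecreasing on $[0,\infty)$, $N$ is monotone on nonnegative families. Since $\Xi$ is strictly increasing on $[\frac12,\infty)$, $N(e_\gamma)=1$ for unit vectors. For instance $N(1,\frac12)=1$: at $s=1$ the sum is $\Xi(1)+\Xi(\frac12)=1$, so an entry at most half the largest one is not noticed. On each $\mathbb R^m\setminus\{0\}$, $N$ is $C^\infty$ by the implicit function theorem: at $s=N(t)$ we have $\sum\Xi(t_\gamma/s)=1$, so some $|t_\gamma|/s>\frac12$, and therefore $\sum\Xi'(t_\gamma/s)t_\gamma/s^2>0$.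

**Proposition 3.1.** A separable $X$ with $C^k$ norm is in $\mathcal A^k(1210)$.

*Proof.* Let $(x_n)_{n\ge1}$ be dense in $X$.

**Step 1: bumps.** We want a locally finite family of $C^k$ bumps $\varphi_n$ with a common Lipschitz constant, of which at least one is not small at each point. Let $\sigma:\mathbb R\to[0,1]$ be $C^\infty$ and nonincreasing, $|\sigma'|\le5$, $\sigma=1$ on $(-\infty,\frac14]$, $\sigma=0$ on $[\frac12,\infty)$. Put
$$f_n(x)=\sigma(\|x-x_n\|),\qquad \varphi_n=f_n\cdot\sigma\big(N(f_1,\dots,f_{n-1})\big).$$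
These are $C^k$: $\sigma=1$ near $0$ removes the singularity of the norm at $0$, and $\sigma\circ N=1$ near $0$ removes that of $N$. By (3.1), $\operatorname{Lip}\varphi_n\le5+5\cdot2\cdot5=55$.

If $\|x_0-x_{n_0}\|<\frac18$, then near $x_0$ we have $f_{n_0}=1$, so $N(f_1,\dots,f_{n-1})\ge1$ and $\varphi_n=0$ for all $n>n_0$. So the family is locally finite. Given $x$, let $n$ be the first index with $f_n(x)\ge\frac18$. Then $N(f_1(x),\dots,f_{n-1}(x))\le\frac14$, so $\varphi_n(x)=f_n(x)\ge\frac18$. Finally, $\varphi_n(x)>0$ implies $\|x-x_n\|<\frac12$.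

**Step 2: smooth indicators.** For each set $A$ we build a $C^k$ function equal to $1$ on $A$ and to $0$ at distance at least $1$ from $A$. For $\emptyset\ne A\subset X$ let $I_A=\{n:\operatorname{dist}(x_n,A)<\frac12\}$ and
$$h_A=\Theta\big(N((\varphi_n)_{n\in I_A})\big),$$
where $\Theta$ is $C^\infty$ and nondecreasing with slope at most $11$, $\Theta=0$ on $(-\infty,\frac1{32}]$, $\Theta=1$ on $[\frac18,\infty)$ (possible, as $\frac18-\frac1{32}=\frac3{32}$ and $\frac{32}3<11$). Put $h_\emptyset=0$. Then $h_A$ is $C^k$ with values in $[0,1]$ and $\operatorname{Lip}h_A\le11\cdot2\cdot55=1210$. If $x\in A$, the index $n$ with $\varphi_n(x)\ge\frac18$ satisfies $\|x-x_n\|<\frac12$, so $n\in I_A$ and $h_A(x)=1$. If $\operatorname{dist}(x,A)\ge1$ and $n\in I_A$, then $\|x-x_n\|>\frac12$, so $\varphi_n(x)=0$; hence $h_A(x)=0$.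

**Step 3: stacking.** We add indicators of superlevel sets so that their slopes do not add up. Let $f$ be $1$-Lipschitz, $h_n=h_{\{f\ge n+1\}}$ for $n\in\mathbb Z$, and
$$g=\sum_{n\ge0}h_n-\sum_{n<0}(1-h_n).$$
Let $m\le f(x)<m+1$ with $m\in\mathbb Z$. For $n\le m-1$ we have $f(x)\ge n+1$, so $h_n(x)=1$. For $n\ge m+1$ the set $\{f\ge n+1\}$ is empty or at distance at least $n+1-f(x)>1$ from $x$, so $h_n(x)=0$. Counting terms (separately for $m\ge0$ and $m<0$), $g(x)=m+h_m(x)$, so $|g-f|\le1$. Since $f$ is locally bounded, the sums are locally finite and $g$ is $C^k$.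

If $m<f(x)<m+1$, then $g=m+h_m$ near $x$ and $\|g'(x)\|\le1210$. If $f(x)=m$, then $m-1<f<m+1$ near $x$, so only $h_{m-1}$ and $h_m$ can be nonconstant near $x$. At $x$, $h_{m-1}$ has its maximum value $1$. Also $h_m(x)=0$, its minimum value, since $\{f\ge m+1\}$ is empty or at distance at least $1$ from $x$. Both derivatives vanish, so $g'(x)=0$. Thus $\|g'\|\le1210$ everywhere and $\operatorname{Lip}g\le1210$. Rescale. $\square$

## 4. Contractive chains, Theorem B and its corollaries

**Definition (contractive chain).** A contractive chain on $X$ is a family of linear projections $(P_\alpha)_{0\le\alpha\le\kappa}$, $\kappa$ a limit ordinal, with $\|P_\alpha\|\le1$, $P_0=0$, $P_\kappa=I$, $P_\alpha P_\beta=P_\beta P_\alpha=P_{\min(\alpha,\beta)}$, and $\alpha\mapsto P_\alpha x$ continuous on $[0,\kappa]$ in the order topology, for each $x$.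

The example to keep in mind is $\ell_2(\kappa)$, with $P_\alpha x$ the restriction of $x$ to the coordinates $<\alpha$. Continuity only says something at limit ordinals $\lambda$: there $P_\alpha x\to P_\lambda x$ as $\alpha\uparrow\lambda$.

**Theorem B.** Let the norm of $X$ be $C^k$, let $(P_\alpha)_{\alpha\le\kappa}$ be a contractive chain on $X$, $c\ge1$, and $P_{\alpha+1}X\in\mathcal A^k(c)$ for all $\alpha<\kappa$. Then $X\in\mathcal A^k(c)$.

**Corollary C.**

1. Let $X$ be WCG with $C^k$ norm. If every separable closed subspace of $X$ is in $\mathcal A^k(c)$, then $X\in\mathcal A^k(c)$.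
2. Let $X$ have a $C^k$ norm and finite-dimensional subspaces $(E_s)_{s\in S}$ ($S$ an arbitrary set) with dense linear span, such that for every $A\subset S$ there is a projection $P_A$ with $\|P_A\|\le1$ which is the identity on $E_s$ for $s\in A$ and $0$ on $E_s$ for $s\notin A$. Then $X\in\mathcal A^k(1)$. In particular every Hilbert space, of any density, is in $\mathcal A^\infty(1)$.
3. If $X$ has a $C^k$ norm for which it has a monotone Schauder basis (or monotone FDD), then $X\in\mathcal A^k(1)$.
4. The constant $1$ in 2 and 3 is optimal: no constant $<1$ is possible if $X\ne\{0\}$.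
5. Any Banach space with $(A^k)$ has a Lipschitz $C^k$ bump function.

Part 4 was proved in Section 2. The rest, and Theorem A, are deduced from Theorem B in Section 10. Weak compactness enters only there, to supply the chain. From now until the end of Section 9 the norm of $X$ is $C^k$ and $(P_\alpha)_{\alpha\le\kappa}$ is a contractive chain on $X$.

**Notation.** Let $b:[0,\infty)\to[0,1]$ be $C^\infty$ and nondecreasing, $0\le b'\le1$, $b(t)=t$ on $[0,\frac12]$, $b$ constant on $[1,\infty)$; then $\min(t,\frac12)\le b(t)\le\min(t,1)$. For $\alpha<\kappa$ let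
$$Q_\alpha=P_{\alpha+1}-P_\alpha,\qquad d_\alpha(x)=\|Q_\alpha x\|,\qquad b_\alpha=b\circ d_\alpha ,$$
put $b_\kappa\equiv1$, and for $\alpha<\gamma\le\kappa$ let $r_{\alpha,\gamma}(x)=\|P_\gamma x-P_\alpha x\|$. All of $d_\alpha,b_\alpha,r_{\alpha,\gamma}$ are $2$-Lipschitz. In $\ell_2(\kappa)$, $d_\alpha(x)=|x_\alpha|$ and $r_{\alpha,\gamma}(x)$ is the norm of the block of $x$ on $[\alpha,\gamma)$.

We need three facts. First, $P_{\alpha+1}(P_\gamma-P_\alpha)=Q_\alpha$ for $\gamma>\alpha$, so
$$r_{\alpha,\gamma}\ge d_\alpha\qquad(\gamma>\alpha).\tag{4.1}$$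

Second, for each $x$ and $\delta>0$,
$$\{\alpha<\kappa:d_\alpha(x)\ge\delta\}\ \text{ is finite.}\tag{4.2}$$
Otherwise it contains a strictly increasing sequence $\alpha_n\uparrow\lambda$. Then $\alpha_n+1<\lambda$ as well, and both $P_{\alpha_n}x$ and $P_{\alpha_n+1}x$ tend to $P_\lambda x$, so $d_{\alpha_n}(x)\to0$, a contradiction.

Third, for $x^*\in X^*$ and a limit ordinal $\lambda\le\kappa$,
$$\|(P_\lambda^*-P_\gamma^*)x^*\|\to0\quad\text{as }\gamma\uparrow\lambda.\tag{4.3}$$
In $\ell_2$ this says that tails of a vector are small. It depends on smoothness: in $\ell_1$, with $P_n$ the restriction to the first $n$ coordinates and $x^*=(1,1,1,\dots)$, all $\|(I-P_n^*)x^*\|$ equal $1$.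

*Proof of (4.3).* For $x\ne0$ let $\varphi_x$ be the derivative of the norm at $x$. It has norm one, $\varphi_x(x)=\|x\|$, and it is the only such functional: if $\|\psi\|=1$ and $\psi(x)=\|x\|$, then $\|x+th\|\ge\|x\|+t\psi(h)$ for all real $t$, and dividing by $t>0$ and by $t<0$ gives $\varphi_x(h)=\psi(h)$. If $0\neq x\in P_\alpha X$, then $\varphi_x\circ P_\alpha$ has norm at most $1$ and value $\|x\|$ at $x$, so $\varphi_x\circ P_\alpha=\varphi_x$, that is, $\varphi_x\in P_\alpha^*X^*$.

Let $M=\overline{\bigcup_{\alpha<\lambda}P_\alpha^*X^*}$. For $\alpha\le\beta$ we have $P_\beta^*P_\alpha^*=P_\alpha^*$, so the union is increasing and $M$ is a closed subspace. If $0\ne x\in P_\lambda X$, then $P_\alpha x\to x$ as $\alpha\uparrow\lambda$, and $\varphi_{P_\alpha x}\to\varphi_x$ in norm because the norm is $C^1$. Hence $\varphi_x\in M$.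

We show $P_\lambda^*x^*\in M$. Let $\delta>0$ and $Y=P_\lambda X$. The Bishop–Phelps theorem (norm-attaining functionals are norm dense in the dual) gives $y^*\in Y^*$ with $\|y^*-x^*|_Y\|<\delta$ such that $y^*=0$ or $y^*$ attains its norm at some $y\in S_Y$. In the latter case $y^*=\|y^*\|\,\varphi_y|_Y$, by uniqueness of the supporting functional on $Y$. Hence $P_\lambda^*x^*=x^*|_Y\circ P_\lambda$ is within $\delta$ of $0$ or of $\|y^*\|\varphi_y\circ P_\lambda=\|y^*\|\varphi_y\in M$. As $\delta$ was arbitrary, $P_\lambda^*x^*\in M$.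

Finally, given $\delta>0$ choose $\alpha<\lambda$ and $\psi\in P_\alpha^*X^*$ with $\|\psi-P_\lambda^*x^*\|<\delta$. For $\alpha\le\gamma<\lambda$ we have $P_\gamma^*\psi=\psi$ and $P_\gamma^*x^*=P_\gamma^*P_\lambda^*x^*$, so $\|P_\gamma^*x^*-P_\lambda^*x^*\|\le\|P_\gamma^*(P_\lambda^*x^*-\psi)\|+\|\psi-P_\lambda^*x^*\|\le2\delta$. $\square$

## 5. Following a function along the chain with a dead zone

Along the chain, a function $F$ is seen through the values $F(P_\alpha x)$, which start at $F(0)$ and converge to $F(x)$. If we build an approximation by adding smoothed increments, the Lipschitz constants of the summands add up. We want an update rule whose Lipschitz constant is a maximum and not a sum, and which does nothing at most steps.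

**The update $H$.** Let $\pi:\mathbb R\to[0,\infty)$ be $C^\infty$ and convex, $\pi=0$ on $(-\infty,0]$, $0\le\pi'\le1$, $\pi'=1$ on $[1,\infty)$. For $q\geq 0$, $q-\pi(q)=\int_0^q(1-\pi')\in[0,1]$, so
$$0\le s^+-w\,\pi(s/w)\le w\qquad(w>0,\ s\in\mathbb R).\tag{5.1}$$
Moreover
$$0\le q\pi'(q)-\pi(q)\le\pi'(q)\qquad(q\in\mathbb R).\tag{5.2}$$
The left inequality is convexity together with $\pi(0)=0$. For $q\le0$ all terms vanish; for $0<q<1$, $q\pi'-\pi\le\pi'$; for $q\ge1$, $q-\pi(q)\le1=\pi'(q)$.

For $\zeta>0$, $w>0$ put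
$$H(v,u,\zeta,w)=v+w\,\pi\Big(\frac{u-v-\zeta}w\Big)-w\,\pi\Big(\frac{v-u-\zeta}w\Big),$$
and $H=v+(u-v-\zeta)^+-(v-u-\zeta)^+$ for $w=0$. Think of $v$ as the current output, $u$ as the new input, $\zeta$ as a threshold, and $w$ as the width of a smoothing. With $\zeta=2$, $w=0$ and $v_0=0$, the inputs $1,\ 3,\ 2.5,\ -2$ give the outputs $0,\ 1,\ 1,\ 0$: the output moves only when the input is more than $2$ away from it. The function $H$ is $C^\infty$ for $w>0$ and, by (5.1), continuous for $w\ge0$. Since $\zeta>0$, at most one correction term is nonzero.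

**Properties of $H$.**
$$\text{If }|u-v|\le\zeta\text{ then }H=v;\quad H\text{ always lies between }v\text{ and }u;\quad |u-H|\le\zeta+w. \tag{5.3}$$
$$|H(v,u,\zeta,w)-H(\bar v,\bar u,\bar\zeta,\bar w)|\le\max\big(|v-\bar v|,\ |u-\bar u|+|\zeta-\bar\zeta|+|w-\bar w|\big).\tag{5.4}$$

For (5.3) let $u>v$ and $s=u-v-\zeta$; the other case is symmetric. By (5.1), $v\le H\le v+s^+\le u$. If $s\le0$, then $H=v$ and $|u-H|\le\zeta$. If $s>0$, then $u-H\le u-v-s+w=\zeta+w$. For (5.4) let first $w,\bar w>0$. With $q=(|u-v|-\zeta)/w$ and $p=\pi'(q)\in[0,1]$, the partial derivatives of $H$ are $1-p$ in $v$, $p$ in $u$, $\pm p$ in $\zeta$ and $\pm(\pi(q)-q\pi'(q))$ in $w$; the last is at most $p$ in modulus by (5.2). So along the segment joining the two points the derivative of $H$ is at most $(1-p)|v-\bar v|+p(|u-\bar u|+|\zeta-\bar\zeta|+|w-\bar w|)$ in modulus, which is at most the maximum in (5.4). Integrate. For $w,\bar w\ge0$ use continuity.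

So consider the process $v_0=F(0)$, $v_{\alpha+1}=H(v_\alpha,u_{\alpha+1},\zeta_\alpha,w_\alpha)$ with inputs $u_{\alpha+1}(x)\approx F(P_{\alpha+1}x)$, and limits at limit ordinals. By (5.4) the Lipschitz constant never exceeds the supremum of those of $u_{\alpha+1}$ plus $\zeta_\alpha$ plus $w_\alpha$. Call step $\beta$ *inactive* at $x$ if $|u_{\beta+1}(x)-v_\beta(x)|\le\zeta_\beta(x)$; then $v_{\beta+1}(x)=v_\beta(x)$. If near each $x_0$ all but finitely many steps were inactive, and if the active ones were smooth, the final output would be smooth. Everything depends on the thresholds. We test three choices on $X=\ell_2$, $\kappa=\omega$, $P_n$ the restriction to the first $n$ coordinates, $u_n=F(P_n\,\cdot)$.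

*Constant threshold, no smoothing: $\zeta=2$, $w=0$.* Let $F(x)=\langle a,x\rangle$ with $a_n=2^{-n/2}$, so $\|a\|=1$, and $x_0=4e_1$; then $u_n(x_0)=2\sqrt2>2$ for $n\ge1$. For $\|x-x_0\|<\frac12$, induction gives $v_n=\max_{1\le j\le n}u_j-2$: an input above the previous maximum moves $v$ to $u_n-2$, and an input below it is less than $1$ below, so the second correction is $0$. Hence $v_\omega=\sup_{n\ge1}F(P_nx)-2$ near $x_0$. Along $x_0+te_2$ this is $2\sqrt2-2+\max(0,a_2t)$, which is not differentiable at $t=0$.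

*Constant threshold and constant width: $\zeta=2$, $w=\frac14$.* Take the same $F$ and $x_0$, and put $q_n=(u_n-v_n-2)/w$ at $x_0$. The first step gives $q_1=\int_0^1(1-\pi')>0$. The inputs are constant from then on, so $q_{n+1}=q_n-\pi(q_n)=\int_0^{q_n}(1-\pi')>0$. Every step is active at $x_0$ although the input no longer changes. So the width must vanish where $d_\alpha$ vanishes. Also, by (5.3), an active step $\alpha'$ can leave a gap $|u-v|$ as large as $\zeta_{\alpha'}+w_{\alpha'}$, so later steps with smaller $d$ should have a larger threshold.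

*Threshold and width depending on $d_\alpha$: $\zeta_\alpha=2-\eta b_\alpha$, $w_\alpha=\frac\eta8b_\alpha$, $0<\eta\le\frac14$.* Let $a_j=j^{-0.6}$, $x_0=a$, $F=\langle a,\cdot\rangle/\|a\|$. Comparison with $\int_1^\infty s^{-1.2}\,ds=5$ gives $5\le\|a\|^2\le6$. The inputs $u_n(x_0)$ increase to $\|a\|>2$, so some step is active (otherwise $v$ stays $0$ and all $u_n\le2$). If step $n$ is active, then $v_{n+1}\le u_{n+1}-\zeta_n$ by (5.1). So step $n+1$ is active as soon as $u_{n+2}-u_{n+1}>\zeta_{n+1}-\zeta_n=\eta(b_n-b_{n+1})$. The left side is $(n+2)^{-1.2}/\|a\|\ge 2^{-1.2}(n+1)^{-1.2}/\sqrt6>0.17\,(n+1)^{-1.2}$. The right side is at most $\frac14\big((n+1)^{-0.6}-(n+2)^{-0.6}\big)\le0.15\,(n+1)^{-1.6}$. So from the first active step on, every step is active.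

The last computation shows what is missing. After step $\alpha'$, the input can still move by an amount comparable with the whole remaining tail $z=P_\lambda x_0-P_{\alpha'}x_0$, and $\|z\|$ may be far larger than $d_{\alpha'}(x_0)$. The proof repairs this on both sides. The thresholds get a term that increases by a fixed multiple of $\|z\|$ when the tail is used up (Section 6). And the inputs must move by less than any prescribed multiple of $\|z\|$. For linear $F$ this follows from (4.3), but it fails for general Lipschitz $F$: for $F(x)=\|x-x_0\|$ we have $|F(P_\gamma x_0)-F(P_\lambda x_0)|=\|P_\gamma x_0-x_0\|$ when $P_\lambda x_0=x_0$, which is the full tail. Theorem B therefore needs two rounds (Section 9): the first treats all linear functionals simultaneously and turns $f$ into a function $f_1$ with small oscillation along tails; the second smooths $f_1$.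

## 6. Thresholds that measure the remaining tail

**Auxiliary functions** (all $C^\infty$, $i\ge1$).

- $\chi:\mathbb R\to[0,1]$ nonincreasing, $\chi=1$ on $(-\infty,\frac12]$, $\chi=0$ on $[1,\infty)$, $|\chi'|\le3$; $\chi_i(t)=\chi(2^{i-1}t)$. So $\chi_i(t)=1$ for $t\le2^{-i}$, $\chi_i(t)=0$ for $t\ge2^{1-i}$, $|\chi_i'|\le2^{i+1}$.
- $\tau_i:\mathbb R\to[0,\infty)$ with $0\le\tau_i'\le1$, $\tau_i=0$ on $(-\infty,4^{-i}]$, $\tau_i'=1$ on $[2\cdot4^{-i},\infty)$. So $t-2\cdot4^{-i}\le\tau_i(t)\le t^+$.
- The weights $c_i=1000^{-i}$, with $\sum_ic_i=\frac1{999}$ and $\sum_{i>j}c_i=c_j/999$.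

**Definition (threshold and width).** Fix $0<\eta\le\frac14$. For $\alpha<\kappa$ and $i\ge1$ let
$$T^i_\alpha(x)=\Big(\tau_i\big(2^{-i}b_\gamma(x)-r_{\alpha,\gamma}(x)\big)\Big)_{\gamma\in(\alpha,\kappa]},\qquad S^i_\alpha=\tau_i\big(N(T^i_\alpha)\big),$$
$$\zeta_\alpha=2+\eta\Big[\sum_{i\ge1}c_i\,\chi_i(d_\alpha)\,S^i_\alpha-b_\alpha\Big],\qquad w_\alpha=\tfrac\eta8\,b_\alpha .$$

Consider $\ell_2$, $\kappa=\omega$, and $x_0$ with infinitely many nonzero coordinates. Write $\rho_n=\|x_0-P_nx_0\|$. Let $n$ be so large that all later coordinates are at most $\frac18$ in modulus and $\rho_n\le\frac1{16}$. In $T^3_n(x_0)$ an entry $\gamma<\omega$ has $b_\gamma\le2^{-3}$ and vanishes. The entry at $\gamma=\omega$, where $b_\omega=1$, is $\tau_3(\frac18-\rho_n)$. Since $\frac18-\rho_n\ge\frac1{16}=4\cdot4^{-3}$, where $\tau_3\circ\tau_3$ has slope $1$, $S^3_n(x_0)$ is a constant minus $\rho_n$. So the threshold does grow, by $\eta c_3$ times the loss of tail.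

In a longer chain, mass of $x_0$ beyond $\lambda$ makes $r_{\alpha,\kappa}$ large, and the mark at $\kappa$ sees nothing. The useful mark is then the next index $\lambda^*\ge\lambda$ with $d_{\lambda^*}(x_0)>0$. This index does not depend continuously on $x_0$, so all $\gamma$ are combined through $N$; different levels $i$ are needed because $b_{\lambda^*}(x_0)$ may be small. The factor $\chi_i(d_\alpha)$ leaves only finitely many levels where $d_\alpha>0$.

**Bounds.** An entry of $T^i_\alpha$ vanishes when $b_\gamma(x)\le2^{-i}$, since then the argument of $\tau_i$ is at most $4^{-i}$. So $T^i_\alpha(x)$ is finitely supported, by (4.2). Entries lie in $[0,2^{-i}]$ and are $3$-Lipschitz ($2^{-i}\cdot2+2\le3$). By (3.1), $0\le S^i_\alpha\le2^{1-i}$ and $S^i_\alpha$ is $6$-Lipschitz. Since $\chi_i(d_\alpha)$ is $2^{i+2}$-Lipschitz, the product $\chi_i(d_\alpha)S^i_\alpha$ is $(8+6)$-Lipschitz. Hence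
$$1\le\zeta_\alpha\le2+\tfrac\eta{999},\qquad\operatorname{Lip}\zeta_\alpha\le\eta\big(\tfrac{14}{999}+2\big)\le3\eta,\qquad\operatorname{Lip}w_\alpha\le\tfrac\eta4.\tag{6.1}$$

**Smoothness.**
$$\zeta_\alpha\text{ and }w_\alpha\text{ are }C^k\text{ on the open set }\{d_\alpha>0\}.\tag{6.2}$$
Let $d_\alpha(x_0)>0$. Then $d_\alpha$ and $b_\alpha$ are $C^k$ near $x_0$, and near $x_0$ only finitely many $i$ have $\chi_i(d_\alpha)\ne0$. Fix such an $i$ and let $\|x-x_0\|<2^{-i-2}$. An index $\gamma$ with $b_\gamma(x_0)<2^{-i-1}$ has $b_\gamma(x)<2^{-i}$, hence a zero entry. So only the finitely many $\gamma$ with $b_\gamma(x_0)\ge2^{-i-1}$ matter. For those with $\gamma<\kappa$, $d_\gamma>0$ near $x_0$, so $b_\gamma$ is $C^k$ there. For all of them $r_{\alpha,\gamma}\ge d_\alpha>0$ near $x_0$ by (4.1), so $r_{\alpha,\gamma}$ is $C^k$ there. So the entries are $C^k$ near $x_0$. Finally $\tau_i\circ N$ is $C^\infty$ on each $\mathbb R^m$, since it vanishes near $0$.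

## 7. Near each point only finitely many steps are active

**Data (H).** $\Omega$ is a compact Hausdorff space. For each $\omega\in\Omega$, $F^\omega:X\to\mathbb R$ is $2$-Lipschitz, and $u^\omega_{\alpha+1}:X\to\mathbb R$ ($\alpha<\kappa$) satisfies
$$|u^\omega_{\alpha+1}(x)-F^\omega(P_{\alpha+1}x)|\le\tfrac\eta{64}b_\alpha(x).\tag{7.1}$$
Moreover the following holds.

(H*) If $x_0\in X$, $\lambda\le\kappa$ is a limit with $P_\alpha x_0\ne P_\lambda x_0$ for all $\alpha<\lambda$, $\omega_0\in\Omega$ and $\theta>0$, then there is $\alpha^*<\lambda$ such that for each $\alpha'\in[\alpha^*,\lambda)$ there is a neighbourhood $W$ of $\omega_0$ with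
$$\sup_{\gamma\in[\alpha',\lambda]}|F^\omega(P_\gamma x_0)-F^\omega(P_\lambda x_0)|\le\theta\,\|P_\lambda x_0-P_{\alpha'}x_0\|\qquad(\omega\in W).$$

**Process.** $v^\omega_0(x)=F^\omega(0)$, $v^\omega_{\alpha+1}=H(v^\omega_\alpha,u^\omega_{\alpha+1},\zeta_\alpha,w_\alpha)$, and $v^\omega_\nu(x)=\lim_{\beta\uparrow\nu}v^\omega_\beta(x)$ for limit $\nu$. Step $\beta$ is *inactive* at $(x,\omega)$ if $|u^\omega_{\beta+1}(x)-v^\omega_\beta(x)|\le\zeta_\beta(x)$; then $v^\omega_{\beta+1}(x)=v^\omega_\beta(x)$.

That the limits exist is part of what must be proved. The next lemma is proved for each $\nu$ under the assumption that $v_\beta$ is defined for all $\beta<\nu$. For limit $\nu$ it shows that $v^\omega_\beta(x_0)$ is eventually constant as $\beta\uparrow\nu$. By transfinite induction the process is then defined on $[0,\kappa]$.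

**Lemma 7.1.** Assume (H). Let $x_0\in X$, $\nu\in(0,\kappa]$, and let $\lambda\le\nu$ be the least ordinal with $P_\lambda x_0=P_\nu x_0$.

1. If $\lambda<\nu$, there is a neighbourhood $U$ of $x_0$ such that all steps $\beta\in[\lambda,\nu)$ are inactive for all $x\in U$, $\omega\in\Omega$.
2. If $\lambda=\nu$ is a limit, there are $\alpha_0<\nu$ and a neighbourhood $U$ of $x_0$ such that all steps $\beta\in[\alpha_0,\nu)$ are inactive for all $x\in U$, $\omega\in\Omega$.

We call the two hypotheses situation 1 and situation 2. For $\gamma\in[\lambda,\nu]$, $P_\gamma x_0=P_\gamma P_\nu x_0=P_\gamma P_\lambda x_0=P_\lambda x_0$; so $d_\gamma(x_0)=0$ for $\gamma\in[\lambda,\nu)$. For $\alpha<\lambda$, $P_\alpha x_0\ne P_\lambda x_0$ by minimality.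

**Step 1: the case $\lambda=0$.** This disposes of points whose process has not yet started. Here $P_{\beta+1}x_0=0$ for $\beta<\nu$. If $\|x-x_0\|<\frac14$ and $\beta<\nu$, then $|u^\omega_{\beta+1}(x)-F^\omega(0)|\le2\|P_{\beta+1}(x-x_0)\|+\frac\eta{64}<1\le\zeta_\beta(x)$. By induction $v_\beta^\omega(x)=F^\omega(0)$ and all steps $\beta<\nu$ are inactive. From now on $\lambda>0$.

**Step 2: a criterion for inactivity.** We compare the threshold of a late step $\beta$ with that of an earlier reference step $\alpha'$. Let $J=[\lambda,\nu)$ in situation 1 and $J=[\alpha_0,\lambda)$ in situation 2. Later we choose $\alpha'<\lambda$ (and $\alpha_0\in(\alpha',\lambda)$ in situation 2) with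
$$d:=d_{\alpha'}(x_0)=\max_{\gamma\in[\alpha',\lambda)}d_\gamma(x_0)>0.\tag{7.2}$$
Situations 1 and 2 give $\alpha'+1<\nu$: if $\lambda$ is a successor, then $\alpha'+1\le\lambda<\nu$; if $\lambda$ is a limit, then $\alpha'+1<\lambda\le\nu$. Put $\bar b=b(d)>0$ and $z=P_\lambda x_0-P_{\alpha'}x_0$. Then $\|z\|\ge d$ by (4.1), and multiplying out,
$$\|P_\lambda x_0-P_\beta x_0\|=\|(I-P_\beta)z\|\le2\|z\|\qquad(\alpha'\le\beta\le\lambda).\tag{7.3}$$
Let $G^\omega(x)=\sup_{\gamma\in[\alpha',\nu)}|u^\omega_{\gamma+1}(x)-u^\omega_{\alpha'+1}(x)|$, which is finite by (7.1). Fix $(x,\omega)$. By (5.3), $|v_{\alpha'+1}-u_{\alpha'+1}|\le\zeta_{\alpha'}+w_{\alpha'}$. Let $I$ be the closed interval centred at $u_{\alpha'+1}$ of half-length $\zeta_{\alpha'}+w_{\alpha'}+G$. It contains $v_{\alpha'+1}$ and all $u_{\gamma+1}$, $\gamma\in[\alpha',\nu)$. Since $v_{\gamma+1}$ lies between $v_\gamma$ and $u_{\gamma+1}$, and $I$ is closed (for limit steps), induction gives $v_\beta\in I$ for $\beta\in(\alpha',\nu)$. Hence $|u_{\beta+1}-v_\beta|\le\zeta_{\alpha'}+w_{\alpha'}+2G$.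 So step $\beta\in(\alpha',\nu)$ is inactive at $(x,\omega)$ if
$$\zeta_\beta(x)-\zeta_{\alpha'}(x)\ge w_{\alpha'}(x)+2G^\omega(x).\tag{7.4}$$

**Step 3: freezing at $x_0$.** We replace (7.4), which involves all $x$ near $x_0$, by one inequality at $x_0$. Put $G^\omega_F=\sup_{\gamma\in[\alpha',\nu)}|F^\omega(P_{\gamma+1}x_0)-F^\omega(P_{\alpha'+1}x_0)|$ and $t=\|x-x_0\|$. For $\gamma\in[\alpha',\nu)$ we have $b_\gamma(x_0)\le\bar b$, by (7.2) if $\gamma<\lambda$ and since $b_\gamma(x_0)=0$ if $\gamma\ge\lambda$. So $b_\gamma(x)\le\bar b+2t$. As $F^\omega$ is $2$-Lipschitz, (7.1) gives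
$$G^\omega(x)\le G^\omega_F+4t+2\cdot\tfrac\eta{64}(\bar b+2t)\le G^\omega_F+\tfrac\eta{32}\bar b+5t .$$
By (6.1), $w_{\alpha'}(x)\le\frac\eta8\bar b+\frac\eta4t$ and $\zeta_\beta(x)-\zeta_{\alpha'}(x)\ge\zeta_\beta(x_0)-\zeta_{\alpha'}(x_0)-6\eta t$. So (7.4) holds if
$$\zeta_\beta(x_0)-\zeta_{\alpha'}(x_0)\ge2G^\omega_F+\big(\tfrac18+\tfrac1{16}\big)\eta\bar b+\big(10+\tfrac{25}4\eta\big)t .$$
For $t\le\eta\bar b/40$ the last term is at most $17t\le\frac{17}{40}\eta\bar b$, and $\frac3{16}+\frac{17}{40}<\frac{11}{16}$. So (7.4) holds for all $x$ with $\|x-x_0\|\le\eta\bar b/40$, provided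
$$\zeta_\beta(x_0)-\zeta_{\alpha'}(x_0)\ge2G^\omega_F+\tfrac{11}{16}\eta\bar b .\tag{7.5}$$

It therefore suffices to prove (7.5) for $\beta\in J$: either for all $\omega$ with one $\alpha'$, or, given any $\omega_0$, for all $\omega$ in a neighbourhood of $\omega_0$, with $\alpha',\alpha_0$ depending on $\omega_0$. In the latter case $\Omega$ is covered by finitely many such neighbourhoods, and we take the maximum of the finitely many $\alpha_0$'s and the intersection of the finitely many $U$'s. *From here to the end of the proof everything is evaluated at $x_0$.*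

**Step 4: the gain from the term $-\eta b_\alpha$.** Suppose $d_\beta\le\bar b/8$. Then $d_\beta\le d$, so $\chi_i(d_\beta)\ge\chi_i(d)$, and $b(d)-b(d_\beta)\ge\frac78\bar b$. Since $S^i_\beta\ge0$,
$$\zeta_\beta-\zeta_{\alpha'}\ge\eta\Big(\sum_ic_i\chi_i(d)\,[S^i_\beta-S^i_{\alpha'}]+\tfrac78\bar b\Big).\tag{7.6}$$
It remains to bound the sum from below. We extend families indexed by $(\beta,\kappa]$ by zero to $(\alpha',\kappa]$ and write $T(\gamma)$ for the $\gamma$-entry.

**Step 5: $\lambda$ a successor.** Here the remaining tail is a single block, and the sum only has to be harmless. We are in situation 1. Let $\alpha'=\lambda-1$. Then (7.2) holds, $\|z\|=d$, $G^\omega_F=0$ because $P_{\gamma+1}x_0=P_\lambda x_0$ for all $\gamma\in[\alpha',\nu)$, and $d_\beta=0$ for $\beta\in J$. Let $\beta\in J$. For $\gamma\in(\alpha',\beta]\subset[\lambda,\nu)$ we have $b_\gamma=0$, so $T^i_{\alpha'}(\gamma)=0$. For $\gamma>\beta$, $|r_{\beta,\gamma}-r_{\alpha',\gamma}|\le\|P_\beta x_0-P_{\alpha'}x_0\|=d$. Entries lie in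 $[0,1]$, so $\|T^i_\beta-T^i_{\alpha'}\|_\infty\le\min(d,1)\le2\bar b$, and $|S^i_\beta-S^i_{\alpha'}|\le4\bar b$ by (3.1). By (7.6), $\zeta_\beta-\zeta_{\alpha'}\ge\eta\bar b(\frac78-\frac4{999})\ge\frac{11}{16}\eta\bar b$, which is (7.5) for all $\omega$.

**Step 6: $\lambda$ a limit; the mark $\lambda^*$.** We find the index whose entry measures the tail, and see that the entries beyond it hardly change. Let $\lambda^*$ be the least $\gamma\in[\lambda,\kappa)$ with $d_\gamma>0$ if there is one; otherwise $\lambda^*=\kappa$. By induction and continuity $P_\gamma x_0=P_\lambda x_0$ for $\gamma\in[\lambda,\lambda^*]$, and $b_\gamma=0$ for $\gamma\in[\lambda,\lambda^*)$. In situation 1, $\lambda^*\ge\nu$. So in both situations $\beta<\lambda^*$ for all $\beta\in J$. Let $b^*=b_{\lambda^*}(x_0)>0$. For $\gamma\in(\lambda^*,\kappa]$ put $p_\gamma=P_\gamma x_0-P_\lambda x_0=P_\gamma x_0-P_{\lambda^*}x_0$; by (4.1), $\|p_\gamma\|\ge d_{\lambda^*}\ge b^*>0$.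

Fix $i_0$ with $2^{-i_0}\le b^*/8$; it depends only on $x_0,\lambda$. The set $D=\bigcup_{i<i_0}\{\gamma\in(\lambda^*,\kappa]:b_\gamma>2^{-i}\}$ is finite. Write $y_\beta=P_\lambda x_0-P_\beta x_0$. Then $r_{\beta,\gamma}=\|p_\gamma+y_\beta\|$ for $\beta<\lambda^*<\gamma\le\kappa$; $y_\beta=0$ for $\beta\in[\lambda,\lambda^*)$; and $y_\beta\to0$ as $\beta\uparrow\lambda$. For $\gamma\in D$ and $\beta<\lambda$ we have $y_\beta=(P_\lambda-P_\beta)y_\beta$, because $P_\lambda-P_\beta$ is a projection. Fréchet differentiability of the norm at $p_\gamma\ne0$ and (4.3) give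
$$\big|\,\|p_\gamma+y_\beta\|-\|p_\gamma\|\,\big|\le\|(P_\lambda^*-P_\beta^*)\varphi_{p_\gamma}\|\,\|y_\beta\|+o(\|y_\beta\|)=o(\|y_\beta\|)\qquad(\beta\uparrow\lambda).$$

**Step 7: $\lambda$ a limit; choice of $\alpha'$ and $\alpha_0$.** We fix the reference step so late that all error terms are small multiples of $\|z\|$. Fix $\omega_0\in\Omega$. By Step 6, by (7.3) (which gives $\|y_\beta\|\le2\|z\|$), and by (H*) with $\theta=\eta c_{i_0}/32$, the following hold for every $\alpha'<\lambda$ close enough to $\lambda$, with $W$ a suitable neighbourhood of $\omega_0$ depending on $\alpha'$: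

- (i) $\|z\|\le4^{-i_0}$;
- (ii) $\big|r_{\beta,\gamma}-\|p_\gamma\|\big|\le\frac12c_{i_0}\|z\|$ for $\beta\in[\alpha',\lambda)$, $\gamma\in D$ (and trivially for $\beta\in[\lambda,\lambda^*)$, where $y_\beta=0$);
- (iii) $|F^\omega(P_\gamma x_0)-F^\omega(P_\lambda x_0)|\le\frac{\eta c_{i_0}}{32}\|z\|$ for $\gamma\in[\alpha',\lambda]$, $\omega\in W$.

Such $\alpha'$ can be chosen with (7.2). Given $\alpha''<\lambda$, some $d_\gamma$ with $\gamma\in[\alpha'',\lambda)$ is positive (otherwise $P_{\alpha''}x_0=P_\lambda x_0$). So by (4.2) the maximum of $d_\gamma$ over $[\alpha'',\lambda)$ is attained and positive; let $\alpha'$ be a maximizer. In situation 2 choose $\alpha_0\in(\alpha',\lambda)$ such that $d_\beta\le\bar b/8$ (possible by (4.2)) and $\|y_\beta\|\le\frac12\|z\|$ for $\beta\in[\alpha_0,\lambda)$. In situation 1, $d_\beta=0$ and $y_\beta=0$ on $J$. So in both situations (7.6) and $\|y_\beta\|\le\frac12\|z\|$ hold for $\beta\in J$. Since $P_{\gamma+1}x_0=P_\lambda x_0$ for $\gamma\in[\lambda,\nu)$, (iii)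 gives
$$2G^\omega_F\le\tfrac{\eta c_{i_0}}8\|z\|\qquad(\omega\in W).\tag{7.7}$$
By (7.2), $b_\gamma\le d\le\|z\|\le4^{-i_0}$ for $\gamma\in[\alpha',\lambda)$. Let $\beta\in J$.

**Step 8: levels $i>i_0$ lose little.** For every $i$ we claim $\|T^i_\beta-T^i_{\alpha'}\|_\infty\le\|z\|$. For $\gamma>\beta$, $|r_{\beta,\gamma}-r_{\alpha',\gamma}|\le\|(P_\beta-P_{\alpha'})x_0\|=\|P_\beta z\|\le\|z\|$ (if $\beta\geq\lambda$, both vectors equal $z$). For $\gamma\in(\alpha',\beta]$, $0\le T^i_{\alpha'}(\gamma)\le b_\gamma$, which is at most $\|z\|$ if $\gamma<\lambda$ and is $0$ if $\lambda\le\gamma\le\beta<\nu$. Hence $S^i_\beta-S^i_{\alpha'}\ge-2\|z\|$ by (3.1), and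
$$\sum_{i>i_0}c_i\chi_i(d)[S^i_\beta-S^i_{\alpha'}]\ge-\tfrac2{999}c_{i_0}\|z\| .$$

**Step 9: levels $i<i_0$ lose little.** Their weights are large, so a loss of order $\|z\|$ is not affordable; we use (ii). First, $T^i_{\alpha'}$ is supported in $D\cup\{\lambda^*\}$: for $\gamma\in(\alpha',\lambda)$, $b_\gamma\le4^{-i_0}\le2^{-i}$; for $\gamma\in[\lambda,\lambda^*)$, $b_\gamma=0$; for $\gamma\in(\lambda^*,\kappa]\setminus D$, $b_\gamma\le2^{-i}$; all these force zero entries. For $\gamma\in D$, (ii) for $\beta$ and for $\alpha'$ gives $T^i_\beta(\gamma)\ge T^i_{\alpha'}(\gamma)-c_{i_0}\|z\|$. At $\lambda^*$, $r_{\beta,\lambda^*}=\|y_\beta\|\le\|z\|=r_{\alpha',\lambda^*}$, so $T^i_\beta(\lambda^*)\ge T^i_{\alpha'}(\lambda^*)$. Hence $T^i_\beta\ge(T^i_{\alpha'}-c_{i_0}\|z\|)^+$ on $D\cup\{\lambda^*\}$. As $N$ is monotone and by (3.1), $N(T^i_\beta)\ge N(T^i_{\alpha'})-2c_{i_0}\|z\|$. Since $\tau_i$ is nondecreasing and $1$-Lipschitz, $S^i_\beta-S^i_{\alpha'}\ge-2c_{i_0}\|z\|$. So the sum of $c_i\chi_i(d)[S^i_\beta-S^i_{\alpha'}]$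 over $i<i_0$ is at least $-\frac2{999}c_{i_0}\|z\|$.

**Step 10: level $i_0$ gains a multiple of $\|z\|$.** Let $\delta\in\{\alpha',\beta\}$. The only possibly nonzero entry of $T^{i_0}_\delta$ is at $\lambda^*$: for $\gamma\in(\delta,\lambda)$, $b_\gamma\le4^{-i_0}\le2^{-i_0}$; for $\gamma\in[\lambda,\lambda^*)$, $b_\gamma=0$; for $\gamma>\lambda^*$, $2^{-i_0}b_\gamma\le b^*/8$, while $r_{\delta,\gamma}\ge\|p_\gamma\|-\|y_\delta\|\ge b^*-2\|z\|\ge\frac34b^*$, as $\|z\|\le4^{-i_0}\le b^*/8$. At $\lambda^*$ the argument of $\tau_{i_0}$ is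
$$a_\delta=2^{-i_0}b^*-\|y_\delta\|\ge8\cdot4^{-i_0}-2\|z\|\ge4\cdot4^{-i_0}.$$
On $[4\cdot4^{-i_0},\infty)$ we have $\tau_{i_0}\ge2\cdot4^{-i_0}$, so $\tau_{i_0}\circ\tau_{i_0}$ has slope $1$ there. Since $N(te_{\lambda^*})=t$ for $t\ge0$ and $y_{\alpha'}=z$,
$$S^{i_0}_\beta-S^{i_0}_{\alpha'}=a_\beta-a_{\alpha'}=\|z\|-\|y_\beta\|\ge\tfrac12\|z\| .$$
Also $\chi_{i_0}(d)=1$, as $d\le4^{-i_0}\le2^{-i_0}$.

**Step 11: adding up.** Steps 8–10 give $\sum_ic_i\chi_i(d)[S^i_\beta-S^i_{\alpha'}]\ge c_{i_0}\|z\|(\frac12-\frac4{999})\ge\frac14c_{i_0}\|z\|$. By (7.6) and (7.7),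
$$\zeta_\beta-\zeta_{\alpha'}\ge\tfrac{\eta c_{i_0}}4\|z\|+\tfrac78\eta\bar b\ge2G^\omega_F+\tfrac{11}{16}\eta\bar b\qquad(\omega\in W),$$
which is (7.5). This completes the proof of Lemma 7.1. $\square$

## 8. The output of the process: finite, close, Lipschitz and smooth

**Corollary 8.1.** Assume (H).

- (a) Each $x_0$ has a neighbourhood $U$ and finitely many $\alpha_1<\dots<\alpha_m<\kappa$ with $d_{\alpha_j}>0$ on $U$, such that for all $x\in U$, $\omega\in\Omega$ every step $\beta\notin\{\alpha_1,\dots,\alpha_m\}$ is inactive. So on $U$, $v^\omega_\kappa$ is obtained from $F^\omega(0)$ by the $m$ successive maps $v\mapsto H(v,u^\omega_{\alpha_j+1}(x),\zeta_{\alpha_j}(x),w_{\alpha_j}(x))$.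
- (b) $|v^\omega_\kappa-F^\omega|\le3$.
- (c) If $\operatorname{Lip}u^\omega_{\alpha+1}\le L$ for all $\alpha$, then $\operatorname{Lip}v^\omega_\kappa\le L+4\eta$.
- (d) If each $u^\omega_{\alpha+1}$ is $C^k$ on $\{d_\alpha>0\}$, then $v^\omega_\kappa$ is $C^k$.

*Proof.* (a) We use that $[0,\kappa]$ is compact in the order topology. For $\nu\in(0,\kappa]$, with $\lambda$ as in Lemma 7.1, put $O_\nu=(\lambda,\nu]$ in situation 1, $O_\nu=(\alpha_0,\nu]$ in situation 2, and $O_\nu=\{\nu\}$ if $\lambda=\nu$ is a successor; put $O_0=\{0\}$. These sets are open and $\nu\in O_\nu$. Take a finite subcover and let $U$ be the intersection of the corresponding neighbourhoods from Lemma 7.1. Let $\beta<\kappa$. Then $\beta+1<\kappa$ lies in some $O_\nu$ of the subcover. In situation 1, $\beta\in[\lambda,\nu)$. In situation 2, $\nu$ is a limit, so $\beta+1<\nu$ and $\beta\in[\alpha_0,\nu)$. In both cases step $\beta$ is inactive on $U$ for all $\omega$. The remaining steps have $\beta+1=\nu=\lambda$ for one of finitely many successors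 $\nu$, and then $d_\beta(x_0)=\|P_\nu x_0-P_{\nu-1}x_0\|>0$ by minimality of $\lambda$. Shrink $U$ so that these finitely many $d_\beta$ are positive on $U$. Inactive steps and limits of constant families do not change the value, which gives the last sentence.

(b) By (5.3), (6.1) and (7.1), $|v_{\alpha+1}(x)-F(P_{\alpha+1}x)|\le2+\frac\eta{999}+\frac\eta8+\frac\eta{64}\le3$. Let $\alpha+1\uparrow\kappa$.

(c) By transfinite induction $\operatorname{Lip}v^\omega_\alpha\le L+4\eta$: $v_0$ is constant; at successors use (5.4) and $L+3\eta+\frac\eta4\le L+4\eta$ from (6.1); pointwise limits preserve the bound.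

(d) On $U$ from (a), $v^\omega_\kappa$ is a finite composition. There $w_{\alpha_j}>0$, $H$ is $C^\infty$ for $w>0$, and $u^\omega_{\alpha_j+1}$, $\zeta_{\alpha_j}$, $w_{\alpha_j}$ are $C^k$ by hypothesis and (6.2). $\square$

## 9. Proof of Theorem B: first all functionals, then the function

Let $f:X\to\mathbb R$ be $1$-Lipschitz and $0<\eta\le\frac14$. We construct a $C^k$ function $g$ with $|f-g|\le6$ and $\operatorname{Lip}(g)\le(c+\eta)(1+4\eta)+5\eta$. Rescaling, and taking $\eta$ small, then gives $X\in\mathcal A^k(c)$.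

**Step 1: the process for all functionals at once.** The purpose is to move points of $X$ by a bounded amount, in a Lipschitz way, so that tails are nearly forgotten. Let $\Omega=B_{X^*}$ with the $w^*$-topology, which is compact, $F^{x^*}(x)=x^*(x)$ and $u^{x^*}_{\alpha+1}=x^*\circ P_{\alpha+1}$. Then $F^{x^*}$ is $1$-Lipschitz, and (7.1) holds with left side $0$.

We check (H*). Fix $x_0,\lambda,\theta$ as there and $\omega_0=x_0^*\in B_{X^*}$. For $\alpha'<\lambda$ let $z=(P_\lambda-P_{\alpha'})x_0\ne0$. For $\gamma\in[\alpha',\lambda]$, $P_\lambda-P_\gamma$ is a projection and $\|(P_\lambda-P_\gamma)x_0\|=\|(I-P_\gamma)z\|\le2\|z\|$, so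
$$|x_0^*((P_\lambda-P_\gamma)x_0)|\le\|(P_\lambda^*-P_\gamma^*)x_0^*\|\cdot2\|z\| .$$
By (4.3) there is $\alpha^*<\lambda$, depending on $x_0^*$, such that this is at most $\frac\theta2\|z\|$ for all $\gamma\in[\alpha',\lambda]$ whenever $\alpha'\ge\alpha^*$. The set $\{(P_\lambda-P_\gamma)x_0:\gamma\in[\alpha',\lambda]\}$ is norm compact, as a continuous image of a compact interval, and on the bounded set $B_{X^*}$ the $w^*$-topology is that of uniform convergence on norm compact sets (cover the compact set by finitely many small balls). So the bound $\theta\|z\|$ holds for all $x^*$ in a $w^*$-neighbourhood $W$ of $x_0^*$. Thus (H) holds.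

**Step 2: the function $f_1$.** We transport the effect of Step 1 from functionals to $f$. Let $\Phi(x)=(v^{x^*}_\kappa(x))_{x^*\in B_{X^*}}$ and $Jx=(x^*(x))_{x^*\in B_{X^*}}$; $J$ is an isometric embedding of $X$ into $\ell_\infty(B_{X^*})$. By Corollary 8.1(b) and (c) with $L=1$, $\Phi$ is a $(1+4\eta)$-Lipschitz map $X\to\ell_\infty(B_{X^*})$ with $\|\Phi(x)-Jx\|_\infty\le3$. By McShane's theorem, $f\circ J^{-1}$ extends from $J(X)$ to a $1$-Lipschitz $\hat f$ on $\ell_\infty(B_{X^*})$. Put $f_1=\hat f\circ\Phi$. Then $\operatorname{Lip}f_1\le1+4\eta\le2$ and $|f_1-f|\le3$.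

**Step 3: $f_1$ has small oscillation along tails.** This is the property that $f$ may lack. We claim: if $\lambda\le\kappa$ is a limit and $x_0\in X$, then
$$|f_1(P_\gamma x_0)-f_1(P_\lambda x_0)|=o(\|P_\gamma x_0-P_\lambda x_0\|)\qquad(\gamma\uparrow\lambda).\tag{9.1}$$
Let $x_1=P_\lambda x_0$ and take $U$ and $\alpha_1<\dots<\alpha_m$ from Corollary 8.1(a) at $x_1$. If $m=0$, then $\Phi$ is constant on $U$ and the claim is trivial. Let $m\ge1$. As $d_{\alpha_j}(x_1)>0$ and $Q_\alpha x_1=0$ for $\alpha\ge\lambda$, we have $\alpha_j<\lambda$, so $\alpha_j+1<\lambda$. For $\gamma<\lambda$ close to $\lambda$, $P_\gamma x_0\in U$ and $\gamma\ge\alpha_m+1$. Then $P_{\alpha_j+1}P_\gamma x_0=P_{\alpha_j+1}x_1$ and $Q_{\alpha_j}P_\gamma x_0=Q_{\alpha_j}x_1$, so $u^{x^*}_{\alpha_j+1}$ and $w_{\alpha_j}$ take the same values at $P_\gamma x_0$ and at $x_1$. Applying (5.4) $m$ times, for all $x^*$ simultaneously,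
$$\|\Phi(P_\gamma x_0)-\Phi(x_1)\|_\infty\le\max_j|\zeta_{\alpha_j}(P_\gamma x_0)-\zeta_{\alpha_j}(x_1)| .$$
Here it matters that the thresholds do not depend on $x^*$. By (6.2), $\zeta_{\alpha_j}$ is differentiable at $x_1$. Put $y=P_\gamma x_0-P_\lambda x_0$; then $y=(P_\lambda-P_\gamma)y$. So by (4.3)
$$|\zeta_{\alpha_j}(P_\gamma x_0)-\zeta_{\alpha_j}(x_1)|\le\|(P_\lambda^*-P_\gamma^*)\zeta_{\alpha_j}'(x_1)\|\,\|y\|+o(\|y\|)=o(\|y\|).$$
Since $\hat f$ is $1$-Lipschitz, (9.1) follows.

**Step 4: smooth inputs for $f_1$.** For the second run we need inputs that are $C^k$ where $d_\alpha>0$, are within $\frac\eta{64}b_\alpha$ of $f_1\circ P_{\alpha+1}$, and have Lipschitz constant near $c$. The permitted error tends to $0$ with $d_\alpha$, so we glue approximations of increasing accuracy. Put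
$$\vartheta_0(t)=1-\chi(t),\qquad \vartheta_j(t)=\chi(2^{j-1}t)-\chi(2^jt)\quad(j\ge1).$$
The sum telescopes to $1$ for $t>0$. Since $\chi$ is nonincreasing, $\vartheta_j\ge0$. If $\vartheta_j(t)\ne0$, then $t\ge2^{-j-1}$, and for $j\ge1$ also $t\le2^{1-j}$. So these functions form a locally finite $C^\infty$ partition of unity on $(0,\infty)$. Moreover $|\vartheta_j'|\le6\cdot2^j$. Let $e_j=\eta4^{-j}/256$. Since $P_{\alpha+1}X\in\mathcal A^k(c)$ and $\operatorname{Lip}f_1\le1+4\eta$, there are $C^k$ functions $h^{\alpha,j}$ on $P_{\alpha+1}X$ with $|h^{\alpha,j}-f_1|\le e_j$ there and $\operatorname{Lip}h^{\alpha,j}\le(c+\eta)(1+4\eta)$. Define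
$$u_{\alpha+1}(x)=\sum_{j\ge0}\vartheta_j(d_\alpha(x))\,h^{\alpha,j}(P_{\alpha+1}x)\ \text{ if }d_\alpha(x)>0,\qquad u_{\alpha+1}(x)=f_1(P_{\alpha+1}x)\ \text{ if }d_\alpha(x)=0 .$$

On $\{d_\alpha>0\}$ this is $C^k$. If $\vartheta_j(d_\alpha(x))\ne0$, then $b_\alpha(x)\ge\min(d_\alpha(x),\frac12)\ge2^{-j-1}$ and $e_j\le\frac\eta{64}2^{-j-1}$. Hence
$$|u_{\alpha+1}-f_1\circ P_{\alpha+1}|\le\tfrac\eta{64}b_\alpha .$$
In particular $u_{\alpha+1}$ is continuous, since $b_\alpha$ is continuous and vanishes on $\{d_\alpha=0\}$. On $\{d_\alpha>0\}$ we use $\sum_j\vartheta_j'=0$ to replace $h^{\alpha,j}\circ P_{\alpha+1}$ by $h^{\alpha,j}\circ P_{\alpha+1}-f_1\circ P_{\alpha+1}$ in the terms that contain $\vartheta_j'$, and $\|d_\alpha'\|\le2$: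
$$\|u_{\alpha+1}'\|\le(c+\eta)(1+4\eta)+\sum_j6\cdot2^j\cdot2\cdot e_j\le(c+\eta)(1+4\eta)+\tfrac{24}{256}\eta\le L:=(c+\eta)(1+4\eta)+\eta .$$
On $\{d_\alpha=0\}$, $u_{\alpha+1}$ coincides with the $(1+4\eta)$-Lipschitz function $f_1\circ P_{\alpha+1}$, and $1+4\eta\le L$. Consider a segment. If it misses the closed set $\{d_\alpha=0\}$, the mean value theorem gives the bound $L$. If not, split it at its first and last points in this set, and use the derivative bound and continuity on the outer parts and the bound $1+4\eta$ between the two points. So $\operatorname{Lip}u_{\alpha+1}\le L$.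

**Step 5: the process for $f_1$.** Let $\Omega$ be a singleton and $F=f_1$, which is $2$-Lipschitz, with the inputs of Step 4. We check (H*). By (9.1) there is $\alpha^*<\lambda$ such that for $\lambda>\gamma\ge\alpha'\ge\alpha^*$, using (7.3),
$$|f_1(P_\gamma x_0)-f_1(P_\lambda x_0)|\le\tfrac\theta2\|P_\gamma x_0-P_\lambda x_0\|\le\theta\|P_\lambda x_0-P_{\alpha'}x_0\| ;$$
for $\gamma=\lambda$ the left side is $0$. So (H) holds. By Corollary 8.1, $g=v_\kappa$ is $C^k$, $\operatorname{Lip}g\le L+4\eta=(c+\eta)(1+4\eta)+5\eta$, and $|g-f_1|\le3$, so $|g-f|\le6$. This proves Theorem B. $\square$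

## 10. Deducing Theorem A and Corollary C

*Proof of Theorem A.* The second statement was deduced from the first in Section 1. The first is proved by induction on $\operatorname{dens}X$. The separable case is Proposition 3.1. Let $\kappa=\operatorname{dens}X$ be uncountable, regarded as an initial ordinal. By the Amir–Lindenstrauss theorem (Ann. of Math. 88 (1968), 35–46; see Deville–Godefroy–Zizler, *Smoothness and Renormings in Banach Spaces*, Ch. VI.2, or Fabian–Habala–Hájek–Montesinos–Zizler, *Banach Space Theory*, Ch. 13), a nonseparable WCG space with any given equivalent norm, here $\|\cdot\|$, has a projectional resolution of the identity: projections $(R_\alpha)_{\omega\le\alpha\le\kappa}$ with $\|R_\alpha\|\le1$, $R_\kappa=I$, $R_\alpha R_\beta=R_\beta R_\alpha=R_{\min(\alpha,\beta)}$, $\operatorname{dens}R_\alpha X\le|\alpha|$, and $\alpha\mapsto R_\alpha x$ continuous on $[\omega,\kappa]$ for each $x$.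

Put $P_0=0$ and $P_\alpha=R_{\omega+\alpha}$ for $1\le\alpha\le\kappa$; note $\omega+\kappa=\kappa$. This is a contractive chain. For $\alpha<\kappa$ the space $P_{\alpha+1}X$ has density at most $|\omega+\alpha+1|<\kappa$. It is WCG, because the image under $P_{\alpha+1}$ of a weakly compact set with dense span is weakly compact with dense span in $P_{\alpha+1}X$. Its norm, the restriction of $\|\cdot\|$, is $C^k$. By induction $P_{\alpha+1}X\in\mathcal A^k(1210)$, and Theorem B gives $X\in\mathcal A^k(1210)$. $\square$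

*Proof of Corollary C.* **Part 1.** We show by induction on $\operatorname{dens}Y$: if $Y$ is WCG with $C^k$ norm and every separable closed subspace of $Y$ is in $\mathcal A^k(c)$, then $Y\in\mathcal A^k(c)$. If $Y$ is separable, this is the hypothesis for $Y$ itself. If not, take the chain from the proof of Theorem A. Each $P_{\alpha+1}Y$ is a closed WCG subspace of smaller density with $C^k$ norm, and its separable closed subspaces are separable closed subspaces of $Y$. So $P_{\alpha+1}Y\in\mathcal A^k(c)$ by induction, and Theorem B applies.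

**Part 2.** Induction on $|S|$. If $S$ is finite, $X$ is finite-dimensional and the convolution of Section 2 gives $X\in\mathcal A^\infty(1)$. If $|S|=\kappa$ is infinite, identify $S$ with the ordinals $<\kappa$ and let $P_\alpha=P_{[0,\alpha)}$ for $0\le\alpha\le\kappa$. The relations $P_0=0$, $P_\kappa=I$, $P_\alpha P_\beta=P_{\min(\alpha,\beta)}$ hold on each $E_s$, hence on $X$ by density and boundedness. Left continuity at a limit $\lambda$ holds on each $E_s$: for $s<\lambda$, $P_\alpha$ is the identity on $E_s$ once $\alpha>s$; for $s\ge\lambda$, $P_\alpha=0$ on $E_s$ for all $\alpha\le\lambda$. So it holds on the dense span, and it extends to $X$ because $\|P_\alpha\|\le1$. The space $P_{\alpha+1}X$ is the closed span of $(E_s)_{s\le\alpha}$ and is invariant under $P_A$ for $A\subset[0,\alpha]$. So it satisfies the hypotheses with an index set of smaller cardinality, and is in $\mathcal A^k(1)$ by induction. Apply Theorem B with $c=1$. For a Hilbert space take the lines spanned by the vectors of an orthonormal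 basis, with orthogonal projections; the norm is $C^\infty$ off $0$.

**Part 3.** If $X$ is finite-dimensional, use convolution. Otherwise apply Theorem B with $\kappa=\omega$, $P_0=0$, $P_n$ the canonical projections, which have norm at most $1$ by monotonicity, and $P_\omega=I$. The ranges $P_{n+1}X$ are finite-dimensional, hence in $\mathcal A^\infty(1)$.

**Part 4.** This is the computation with $f\in X^*\setminus\{0\}$ in Section 2.

**Part 5.** Apply $(A^k)$ to the Lipschitz function $f(x)=\max(0,1-\|x\|)$ with $\varepsilon=\frac14$. The resulting $g$ satisfies $g(0)>\frac34$, and $g<\frac14$ where $\|x\|\ge1$. Compose $g$ with a Lipschitz $C^\infty$ function that vanishes on $(-\infty,\frac12]$ and is positive on $(\frac12,\infty)$. The composition is Lipschitz and $C^k$, positive at $0$, and vanishes outside the unit ball. $\square$
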